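\title{Abelian topological groups without nonconstant weakly almost periodic functions}

\begin{abstract}
We construct a nontrivial countable metrizable abelian topological group on which every weakly almost periodic function is constant; equivalently, every strongly continuous representation of the group by linear isometries of a reflexive Banach space is trivial. Moreover, every abelian Hausdorff group is a closed subgroup of a path-connected, locally path-connected abelian group with this property, and the larger group can be taken metrizable or Polish when the given group is. The proof combines a concentration property of maps from interlaced tuples of integers into reflexive spaces with a graph on such tuples that has no short unbalanced cycles.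
\end{abstract}

\section{The question and the results}\label{sec:intro}

Topological groups are Hausdorff and Banach spaces are complex. For a topological group $G$, let $\mathcal{CB}(G)$ be the Banach space of bounded continuous complex-valued functions on $G$ with the supremum norm. For $f\in\mathcal{CB}(G)$ and $g\in G$ put $f_g(x)=f(gx)$. The function $f$ is \emph{weakly almost periodic} if its orbit $\{f_g:g\in G\}$ is relatively compact in the weak topology of $\mathcal{CB}(G)$. These functions form an algebra $\mathcal{WAP}(G)$.

Weak almost periodicity has a description in terms of representations. For a Banach space $E$, let $\mathrm{Iso}(E)$ be the group of linear isometries of $E$ onto itself with the strong operator topology. A \emph{reflexive representation} of $G$ is a continuous homomorphism $\pi:G\to\mathrm{Iso}(E)$ with $E$ reflexive; continuity means that $g\mapsto\pi(g)u$ is norm continuous for each $u\in E$. Its \emph{matrix coefficients} are the functions $g\mapsto\langle\pi(g)u,v\rangle$ with $u\in E$ and $v\in E^*$, where $\langle\cdot,\cdot\rangle$ is the duality pairing. We use the known equivalence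
\begin{equation}\label{eq:wap}
\mathcal{WAP}(G)=\{\text{matrix coefficients of reflexive representations of }G\}.
\end{equation}
The inclusion $\supset$ shows where weak compactness comes from. Given $\pi$, $u$, $v$, the bounded operator $T:E^*\to\mathcal{CB}(G)$, $(Tw)(x)=\langle\pi(x)u,w\rangle$, is weakly continuous, and the translate of $f=Tv$ by $g$ is $T(\pi(g)^*v)$. So the orbit of $f$ lies in the image of a closed ball of $E^*$, which is weakly compact. The inclusion $\subset$ we take as known.

Thus $\mathcal{WAP}(G)$ measures how much of $G$ can be seen through isometric actions on reflexive spaces. At one extreme are the \emph{reflexively representable} groups, whose topology is generated by weakly almost periodic functions; equivalently, they embed as topological groups into some $\mathrm{Iso}(E)$ with $E$ reflexive. At the other extreme are the groups on which every weakly almost periodic function is constant. It is known that there are nonabelian groups at this second extreme, and that the additive group of $c_0$ is not reflexively representable. This leads to the following problem, posed as Question~4 in \cite{Notes}.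

\medskip
\noindent\textbf{Question.} \emph{Is there a nontrivial abelian topological group with no nonconstant weakly almost periodic functions?}
\medskip

Three examples show what such a group has to avoid.
\begin{itemize}
\item A discrete abelian group $G$ acts on $\ell^2(G)$ by translations, and the coefficient $\langle\pi(g)\delta_0,\delta_0\rangle$ is the indicator function of $\{0\}$.
\item A continuous character $\chi:G\to\mathbb T$ is a reflexive representation on $E=\mathbb C$. On a normed space the characters $e^{i\varphi}$, with $\varphi$ a continuous real-linear functional, separate points by the Hahn--Banach theorem. So on $c_0$ the weakly almost periodic functions separate points, although they do not generate the topology.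
\item Let $\mathcal B$ be the group of finite unions of intervals $[b,c)\subset[0,1)$ under symmetric difference, with the metric $\lambda(B\,\triangle\,B')$, where $\lambda$ is Lebesgue measure. Every element has order at most $2$, so characters take values in $\{\pm1\}$; the paths $s\mapsto B\cap[0,s)$ show that $\mathcal B$ is connected, so every continuous character is trivial. Nevertheless $\pi(B)u=(1-2\cdot\mathbf 1_B)u$ is a representation on $L^2[0,1)$, continuous because $\|\pi(B)u-\pi(B')u\|^2=4\int_{B\triangle B'}|u|^2$, and it has the nonconstant coefficient $1-2\lambda(B)$.
\end{itemize}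
In each case commutativity leaves room for many representations, even when there are no characters, and one might guess that the answer is negative. It is positive.

\begin{theorem}\label{thm:main}
There is a nontrivial countable metrizable abelian topological group with no nonconstant weakly almost periodic functions.
\end{theorem}

The construction can start from any abelian group. Write $d(G)$ for the density character of $G$, the least cardinality of a dense subset.

\begin{theorem}\label{thm:embed}
\textup{(a)} Every abelian Hausdorff topological group $G$ is topologically isomorphic to a closed subgroup of an abelian Hausdorff, path-connected, locally path-connected topological group with no nonconstant weakly almost periodic functions. If $G$ is metrizable, the larger group can be taken metrizable of density character at most $\max(d(G),\aleph_0)$.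

\textup{(b)} Every Polish abelian group is topologically isomorphic to a closed subgroup of a Polish abelian, path-connected, locally path-connected group with no nonconstant weakly almost periodic functions.
\end{theorem}

The method is to adjoin to a group, for each element $g$, new elements tied to $g$ by relations of the form ``this combination is small''. The relations must be strong enough to force $\pi(g)=\mathrm{id}$ in every reflexive representation, and weak enough not to move $g$ closer to $0$. Section~\ref{sec:model} shows this tension for characters. Section~\ref{sec:conc} proves that a certain system of relations is strong enough, Sections~\ref{sec:graph} and~\ref{sec:ext} that it is weak enough. Theorems~\ref{thm:main} and~\ref{thm:embed} follow in Sections~\ref{sec:H} and~\ref{sec:embed}.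

\section{Norms, reflexively trivial groups, iterated limits}\label{sec:prelim}

From now on groups are abelian and written additively, $\mathbb N=\{1,2,\dots\}$, and $[\mathbb N]^k$ is the set of strictly increasing $k$-tuples in $\mathbb N$.

\subsection*{Norms}
A \emph{pseudonorm} on a group $A$ is a map $N:A\to[0,\infty)$ with $N(0)=0$, $N(-a)=N(a)$ and $N(a+b)\le N(a)+N(b)$. It is a \emph{norm} if $N(a)=0$ only for $a=0$. A norm defines a Hausdorff group topology through the invariant metric $N(a-b)$, and $\min(N,1)$ is a norm defining the same topology. By the Birkhoff--Kakutani theorem, the topology of every metrizable abelian group is given by a norm.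

\subsection*{Reflexively trivial groups}
For a reflexive representation $\pi$ of $G$ on $E$ and $u\in E$, applying the isometry $\pi(-b)$ gives
\begin{equation}\label{eq:iso}
\|\pi(a)u-\pi(b)u\|=\|\pi(a-b)u-u\|\qquad(a,b\in G).
\end{equation}
The kernel $\ker\pi=\bigcap_{u\in E}\{g:\pi(g)u=u\}$ is a closed subgroup of $G$. Call $G$ \emph{reflexively trivial} if $\ker\pi=G$ for every reflexive representation $\pi$.

\begin{lemma}\label{lem:trivial}
A topological group $G$ has no nonconstant weakly almost periodic functions if and only if it is reflexively trivial.
\end{lemma}

\begin{proof}
If every $\pi$ is trivial, every coefficient is a constant $\langle u,v\rangle$. If $\pi(g)u\ne u$ for some $\pi$, $g$, $u$, the Hahn--Banach theorem gives $v\in E^*$ with $\langle\pi(g)u,v\rangle\ne\langle\pi(0)u,v\rangle$. Now apply \eqref{eq:wap}.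
\end{proof}

\begin{lemma}\label{lem:perm}
Let $\varphi_\alpha:H_\alpha\to G$ be continuous homomorphisms from reflexively trivial groups $H_\alpha$. If the images $\varphi_\alpha(H_\alpha)$ generate a dense subgroup of $G$, then $G$ is reflexively trivial.
\end{lemma}

\begin{proof}
For a reflexive representation $\pi$ of $G$, each $\pi\circ\varphi_\alpha$ is a reflexive representation of $H_\alpha$, hence trivial. So the closed subgroup $\ker\pi$ contains all the images, and $\ker\pi=G$.
\end{proof}

\subsection*{Iterated limits}
Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$; it contains every cofinite set. A bounded scalar sequence $(c_a)$, defined for all large $a$, has a unique limit $c=\lim_a c_a$ along $\mathcal U$, characterized by $\{a:|c_a-c|<\eta\}\in\mathcal U$ for all $\eta>0$. For a bounded function $\varphi:[\mathbb N]^r\to\mathbb C$ put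
\[
\lim_{a_1,\dots,a_r}\varphi=\lim_{a_1}\lim_{a_2}\cdots\lim_{a_r}\varphi(a_1,\dots,a_r),
\]
with $a_1$ outermost. The limit over $a_i$ is taken with $a_1<\dots<a_{i-1}$ fixed, over the cofinite set $a_i>a_{i-1}$. We use three properties.
\begin{itemize}
\item[(L1)] The iterated limit is linear, preserves the inequality $\le$ between real functions, and commutes with continuous functions $\mathbb C\to\mathbb C$. Each single limit along $\mathcal U$ has these properties.
\item[(L2)] Idle variables may be deleted: if $\varphi(a)=\psi(a_{i_1},\dots,a_{i_s})$ with $i_1<\dots<i_s$, then $\lim\varphi=\lim\psi$. Indeed, a limit over a variable on which the function does not depend changes nothing, and the limit over $a_i$ does not depend on the cofinite set over which it is taken.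
\item[(L3)] If $\varphi$ is real and $\lim\varphi<c$, then $\varphi(a)<c$ for some $a\in[\mathbb N]^r$. Otherwise $\varphi\ge c$ everywhere and (L1) gives $\lim\varphi\ge c$.
\end{itemize}

\section{The model case: characters}\label{sec:model}

Let $(B,N)$ be a normed group, $g\in B$, and $\chi$ a continuous character of $B$. Fix $\delta>0$ and choose $\varepsilon>0$ such that $N(h)\le\varepsilon$ implies $|\chi(h)-1|\le\delta$. We look for a configuration in $B$ that forces $\chi(g)$ to be close to $1$ without forcing $N(g)$ to be small.

\emph{First attempt.} Suppose that $x_1,x_2,\dots\in B$ satisfy $N(x_a-x_b-g)\le\varepsilon$ for all $a<b$. The circle is compact, so $|\chi(x_a)-\chi(x_b)|<\delta$ for some $a<b$. Then $\chi(x_a-x_b)$ is within $\delta$ of both $1$ and $\chi(g)$, and $|\chi(g)-1|<2\delta$. But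
\[
g=(x_1-x_3-g)-(x_1-x_2-g)-(x_2-x_3-g),
\]
so $N(g)\le3\varepsilon$. The conclusion about $\chi(g)$ was obtained only because $g$ is small.

Regard each relation as a directed edge $a\to b$. The identity above is the closed walk $1\to2\to3\leftarrow1$. Add the elements $x_a-x_b-g$ along any closed walk, with the sign $-$ for edges traversed backward. The $x$'s cancel and the sum is $-qg$, where $q$ is the number of forward minus the number of backward traversals. A closed walk with $s$ edges therefore gives $N(qg)\le s\varepsilon$, which is harmless if $q=0$ or if $s$ is large compared with $1/\varepsilon$. We need a directed graph in which short closed walks have $q=0$, but in which compactness still finds an edge whose ends $\chi$ does not distinguish.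

\emph{Second attempt.} Index the elements by pairs and suppose that $N(x_{ab}-x_{bc}-g)\le\varepsilon$ for all $a<b<c$. Put $z=\lim_{a,b}\chi(x_{ab})$. By (L1), $\lim_{a,b}|\chi(x_{ab})-z|=0$, and by (L2),
\[
\lim_{a,b,c}\bigl(|\chi(x_{ab})-z|+|\chi(x_{bc})-z|\bigr)=0 .
\]
So (L3) gives $a<b<c$ with $|\chi(x_{ab})-\chi(x_{bc})|<\delta$, and $|\chi(g)-1|<2\delta$ as before. In the graph with edges $(a,b)\to(b,c)$, a closed walk with at most four edges has $q=0$. To see this, suppose $q>0$, reversing the walk if necessary. The first coordinate increases along edges, so some edge is traversed backward, and with at most four edges and $q>0$ there is exactly one. Then a forward path with at least two edges leads from some $(a,b)$ to some $(c,d)$, and $(a,b)\to(c,d)$ is an edge. The path forces $c>b$ and the edge forces $c=b$. The shortest unbalanced walk has five edges, for example $(1,2)\to(2,3)\to(3,4)\to(4,5)\leftarrow(2,4)\leftarrow(1,2)$. Passing from points to pairs has weakened the bound on $N(g)$ from $3\varepsilon$ to $5\varepsilon$, and longer tuples will weaken it as much as we like.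

\emph{The difficulty in infinite dimensions.} For a representation $\pi$ on a reflexive space, the vectors $\pi(x_n)u$ have an iterated limit $z$ only in the weak topology, and the norm is not weakly continuous. For an orthonormal family in a Hilbert space, $z=0$ and no two vectors are close. We therefore impose a second family of relations, $N(x_n-x_m)\le\varepsilon$, for certain pairs of tuples $n,m$. There must be enough such pairs for reflexivity to turn weak convergence into approximate norm convergence, and few enough that no short unbalanced walks appear. Interlaced pairs do both.

\section{Concentration in reflexive spaces}\label{sec:conc}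

Let $k,L\in\mathbb N$ and $n,m\in[\mathbb N]^k$. We say that $n$ and $m$ are \emph{interlaced}, and write $n\lhd m$, if
\[
n_1<m_1<n_2<m_2<\dots<n_k<m_k .
\]
We say that $m$ is an \emph{$L$-shift} of $n$, and write $n\to_L m$, if $n=(a_1,\dots,a_k)$ and $m=(a_{L+1},\dots,a_{L+k})$ for some $a\in[\mathbb N]^{k+L}$.

The following lemma, after Kalton, is the only place where reflexivity is used.

\begin{lemma}\label{lem:conc}
Let $E$ be a reflexive Banach space, $f:[\mathbb N]^k\to E$ a bounded map and $\delta\ge0$. Suppose that $\|f(n)-f(m)\|\le\delta$ whenever $n\lhd m$. Then there is $z\in E$ with $\lim_{m_1,\dots,m_k}\|f(m)-z\|\le\delta$.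
\end{lemma}

The vector $z$ is the iterated weak limit of $f$. To estimate $\|f(m)-z\|$ we test against a norming functional $v(m)$ and replace $f(m)$ by $f(n)$, at the cost $\delta$. In $\langle f(n),v(m)\rangle$ the tuples $n$ and $m$ occupy different slots of the pairing, so each single limit acts on one slot while the other is fixed.

\begin{proof}
For $0\le i\le k$ and fixed $n_1<\dots<n_i$, the map $v\mapsto\lim_{n_{i+1},\dots,n_k}\langle f(n),v\rangle$ is a linear functional on $E^*$ of norm at most $\sup\|f\|$. Since $E$ is reflexive, it is given by a vector $f^i(n_1,\dots,n_i)\in E$. Then $f^k=f$, and for $i<k$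
\begin{equation}\label{eq:fi}
\lim_{n_{i+1}}\langle f^{i+1}(n_1,\dots,n_{i+1}),v\rangle=\langle f^i(n_1,\dots,n_i),v\rangle\qquad(v\in E^*).
\end{equation}
Put $z=f^0$. For each $m\in[\mathbb N]^k$ choose $v(m)\in E^*$ with $\|v(m)\|\le1$ and $\langle f(m)-z,v(m)\rangle=\|f(m)-z\|$. For fixed $m_1<\dots<m_i$, the map $w\mapsto\lim_{m_{i+1},\dots,m_k}\langle w,v(m)\rangle$ is a bounded linear functional $v^i(m_1,\dots,m_i)\in E^*$. Again $v^k=v$, and for $i<k$
\begin{equation}\label{eq:vi}
\lim_{m_{i+1}}\langle w,v^{i+1}(m_1,\dots,m_{i+1})\rangle=\langle w,v^i(m_1,\dots,m_i)\rangle\qquad(w\in E).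
\end{equation}
Put $\zeta=v^0$. Fix $n_1<m_1<\dots<n_i<m_i$. Applying \eqref{eq:vi} with $w=f^{i+1}(n_1,\dots,n_{i+1})$ and then \eqref{eq:fi} with $v=v^i(m_1,\dots,m_i)$, we get
\begin{align*}
\lim_{n_{i+1}}\lim_{m_{i+1}}\langle f^{i+1}(n_1,\dots,n_{i+1}),v^{i+1}(m_1,\dots,m_{i+1})\rangle
&=\lim_{n_{i+1}}\langle f^{i+1}(n_1,\dots,n_{i+1}),v^{i}(m_1,\dots,m_i)\rangle\\
&=\langle f^i(n_1,\dots,n_i),v^i(m_1,\dots,m_i)\rangle .
\end{align*}
Using this for $i=k-1,k-2,\dots,0$ yields
\begin{equation}\label{eq:split}
\lim_{n_1,m_1,\dots,n_k,m_k}\langle f(n),v(m)\rangle=\langle z,\zeta\rangle .
\end{equation}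
If $n\lhd m$, then
\begin{align*}
\|f(m)-z\|&=\mathrm{Re}\,\langle f(m)-f(n),v(m)\rangle+\mathrm{Re}\,\langle f(n),v(m)\rangle-\mathrm{Re}\,\langle z,v(m)\rangle\\
&\le\delta+\mathrm{Re}\,\langle f(n),v(m)\rangle-\mathrm{Re}\,\langle z,v(m)\rangle .
\end{align*}
The tuples $(n_1,m_1,\dots,n_k,m_k)\in[\mathbb N]^{2k}$ are exactly the pairs $n\lhd m$, so we may take the iterated limit over them. By (L2) the left side has limit $\lim_{m_1,\dots,m_k}\|f(m)-z\|$, and $\langle z,v(m)\rangle$ has limit $\langle z,\zeta\rangle$ by the definition of $\zeta$. With \eqref{eq:split}, the right side has limit $\delta$.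
\end{proof}

\begin{corollary}\label{cor:shift}
Under the hypotheses of Lemma~\ref{lem:conc}, for every $L\in\mathbb N$ and $\eta>0$ there are $n\to_Lm$ with $\|f(n)-f(m)\|<2\delta+\eta$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:conc} and (L2),
\[
\lim_{a_1,\dots,a_{k+L}}\bigl(\|f(a_1,\dots,a_k)-z\|+\|f(a_{L+1},\dots,a_{L+k})-z\|\bigr)\le2\delta .
\]
Apply (L3) and the triangle inequality.
\end{proof}

The point is that the bound does not depend on $k$ or $L$. To measure how far apart shifted tuples are in terms of interlacing, define the \emph{counting function}
\[
F_n(t)=\#\{i:n_i\le t\}\qquad(n\in[\mathbb N]^k,\ t\in\mathbb N).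
\]
If $n\lhd m$, the terms $\le t$ of the sequence $n_1<m_1<n_2<\dots<m_k$ form an initial segment of it, which contains as many $n_i$ as $m_i$, or one more. Hence
\begin{equation}\label{eq:F}
F_m(t)\le F_n(t)\le F_m(t)+1\qquad\text{whenever }n\lhd m .
\end{equation}

\begin{example}\label{ex:c0}
Lemma~\ref{lem:conc} fails in $c_0$. Let $f(n)=(k-F_n(t))_{t\ge1}$, a finitely supported sequence of norm at most $k$. By \eqref{eq:F}, $\|f(n)-f(m)\|\le1$ whenever $n\lhd m$. If $n\to_km$, that is, $n_k<m_1$, then $F_n(n_k)=k$ and $F_m(n_k)=0$, so $\|f(n)-f(m)\|=k$. For $k\ge3$ this contradicts the conclusion of Corollary~\ref{cor:shift} with $\delta=\eta=1$ and $L=k$. In the proof of the lemma, the vectors $f^i$ would lie only in $E^{**}$, and \eqref{eq:vi} could not be applied to them.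
\end{example}

So the counting function separates interlaced pairs from shifted pairs, while no bounded map into a reflexive space separates them uniformly by more than a factor $2$. The first fact will keep the norm of $g$ intact; the second kills $\pi(g)$, as we now show.

\begin{definition}\label{def:array}
Let $(B,N)$ be a normed group, $g\in B$, $k,L\in\mathbb N$ and $\varepsilon>0$. A \emph{$(k,L,\varepsilon)$-array for $g$} is a map $x:[\mathbb N]^k\to B$, $n\mapsto x_n$, such that
\begin{itemize}
\item[(A1)] $N(x_n-x_m)\le\varepsilon$ whenever $n\lhd m$;
\item[(A2)] $N(x_n-x_m-g)\le\varepsilon$ whenever $n\to_Lm$.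
\end{itemize}
\end{definition}

\begin{proposition}\label{prop:kill}
Let $(B,N)$ be a normed group and $g\in B$. Suppose that for arbitrarily small $\varepsilon>0$ there is a $(k,L,\varepsilon)$-array for $g$, with $k$ and $L$ depending on $\varepsilon$. Then $g\in\ker\pi$ for every reflexive representation $\pi$ of $B$.
\end{proposition}

\begin{proof}
Let $\pi:B\to\mathrm{Iso}(E)$, $u\in E$ and $\delta>0$. By continuity of $h\mapsto\pi(h)u$ at $0$ and the hypothesis, there are $\varepsilon>0$ such that $N(h)\le\varepsilon$ implies $\|\pi(h)u-u\|\le\delta$, and a $(k,L,\varepsilon)$-array $x$ for $g$. Put $f(n)=\pi(x_n)u$; then $\|f(n)\|=\|u\|$. If $n\lhd m$, then \eqref{eq:iso} and (A1) give $\|f(n)-f(m)\|=\|\pi(x_n-x_m)u-u\|\le\delta$. By Corollary~\ref{cor:shift} there are $n\to_Lm$ with $\|\pi(x_n-x_m)u-u\|=\|f(n)-f(m)\|<3\delta$. For this pair, \eqref{eq:iso} and (A2) give $\|\pi(x_n-x_m)u-\pi(g)u\|=\|\pi(x_n-x_m-g)u-u\|\le\delta$. Hence $\|\pi(g)u-u\|<4\delta$. Since $\delta$ and $u$ are arbitrary, $\pi(g)=\mathrm{id}$.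
\end{proof}

\section{A graph with no short unbalanced cycles}\label{sec:graph}

It remains to build arrays without shrinking $g$. As in Section~\ref{sec:model}, the obstructions are closed walks. Let $\Gamma(k,L)$ be the graph on $[\mathbb N]^k$ with two kinds of labeled edges: an \emph{interlacing edge} $\{n,m\}$ for each pair $n\lhd m$, and a directed \emph{shift edge} from $n$ to $m$ for each pair $n\to_Lm$. In a walk, edges may be traversed in either direction. For a closed walk $c$, let $q(c)$ be the number of forward minus the number of backward traversals of shift edges.

Two walks indicate how large $k$ and $L$ must be. First, let $n=(2,4,\dots,2k)$ and write $n+j$ for $n$ with $j$ added to each entry. Then $n\lhd n+1\lhd\dots\lhd n+2L$ and $n\to_Ln+2L$, which gives a closed walk with $2L+1$ edges and $q=1$. Second, let $k=rL$ and take $n,m$ with at least $L$ integers strictly between $n_k$ and $m_1$. Sliding a window of length $k$ along the concatenation of $n$ and $m$ leads from $n$ to $m$ in $r$ shifts; inserting $L$ integers between $n$ and $m$ leads there in $r+1$ shifts. This gives a closed walk with $2r+1$ edges and $q=1$. To exclude unbalanced walks with fewer than $p$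 edges, both $L$ and $k/L$ must therefore be of order $p$. This is also sufficient.

\begin{lemma}\label{lem:graph}
Let $p\in\mathbb N$. Every closed walk $c$ in $\Gamma(2p^2,p)$ with fewer than $p$ edges has $q(c)=0$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (0.5,2) -- (8.5,2);
\foreach \x in {1,3,5,7} \fill (\x,2.3) circle (2.5pt);
\foreach \x in {2,4,6,8} \draw (\x,1.7) circle (2.5pt);
\node[left] at (0.4,2.3) {$n$};
\node[left] at (0.4,1.7) {$m$};
\node[right] at (8.8,2) {$n\lhd m$};
\draw (0.5,0) -- (8.5,0);
\foreach \x in {1,2,4,6} \fill (\x,0.3) circle (2.5pt);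
\foreach \x in {4,6,7,8} \draw (\x,-0.3) circle (2.5pt);
\node[left] at (0.4,0.3) {$n$};
\node[left] at (0.4,-0.3) {$m$};
\node[right] at (8.8,0) {$n\to_2 m$};
\foreach \x in {1,...,8} \node at (\x,-0.9) {\small $\x$};
\draw[dashed] (5.5,-1.1) -- (5.5,2.8);
\end{tikzpicture}
\caption{The two kinds of edges between increasing $4$-tuples $n$ (filled) and $m$ (open). Count the entries to the left of the dashed line, that is, those $\le5$. For the interlaced pair (top) the counts are $3$ and $2$; they never differ by more than $1$. For the pair in which $m$ is obtained by deleting the first two entries of $n$ and appending two larger ones (bottom) the counts are $3$ and $1$; they differ by exactly the size $2$ of the shift.}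
\label{fig:edges}
\end{figure}

\begin{proof}
Put $L=p$ and $k=2p^2$. A walk without edges has $q=0$, so let $p\ge2$. We fix a threshold $t$ and follow the value $F_n(t)$ along the walk (Figure~\ref{fig:edges}). By \eqref{eq:F}, an interlacing edge changes it by at most $1$. Let $n\to_Lm$ be given by $a\in[\mathbb N]^{k+L}$ and put $r=\#\{i:a_i\le t\}$. Then $F_n(t)=\min(r,k)$ and $F_m(t)=\max(r-L,0)$. Consequently:
\begin{itemize}
\item if $L\le F_n(t)\le k-1$, then $r=F_n(t)\ge L$, so $F_m(t)=F_n(t)-L$;
\item if $1\le F_m(t)\le k-L$, then $r=F_m(t)+L\le k$, so $F_n(t)=F_m(t)+L$.
\end{itemize}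
Thus a step along a shift edge that starts at a vertex with value in $[L,k-L]$ changes the value by exactly $-L$ if it is forward and by exactly $+L$ if it is backward. Near the ends of $[0,k]$ this can fail, and we choose $t$ so that a short walk never gets there.

Let $c$ have $s\le p-1$ edges and start at $n^0$. Take $t=n^0_{p^2}$, so that the initial value is $p^2$. We show by induction on $j\le s$ that the value after $j$ steps is within $jp$ of $p^2$. If this holds for some $j\le s-1\le p-2$, the value lies in $[2p,2p^2-2p]\subset[L,k-L]$, so step $j+1$ changes it by exactly $\mp p$ (shift edge) or by at most $1$ (interlacing edge). This completes the induction and describes every step of $c$. The total change around the closed walk is $0$, so $-p\,q(c)+e=0$, where $e$ is the contribution of the interlacing edges and $|e|\le s<p$. Hence $q(c)=0$.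
\end{proof}

\section{Adjoining arrays to a normed group}\label{sec:ext}

We adjoin the entries of the arrays freely and take the largest norm bounded by $1$ that respects the old norm and the relations (A1), (A2). The content of the next lemma is that this norm still agrees with the old one.

\begin{lemma}\label{lem:ext}
Let $(A,N)$ be a normed group with $N\le1$, and let $D\subset A$. There are a free abelian group $F$ of rank $|D|\cdot\aleph_0$ and a norm $N'\le1$ on $A'=A\oplus F$ such that $N'$ extends $N$, the subgroup $A$ is closed in $A'$, and for every $g\in D$ and $p\in\mathbb N$ there is a $(2p^2,p,1/p)$-array for $g$ in $(A',N')$.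
\end{lemma}

\begin{proof}
For each $j=(g,p)\in D\times\mathbb N$ let $V_j=[\mathbb N]^{2p^2}$ and let $F_j$ be the free abelian group with basis $\{x^j_n:n\in V_j\}$. Put $F=\bigoplus_jF_j$. Consider the following \emph{generators} of $A'$, each with a weight:
\begin{itemize}
\item $a\in A$, of weight $N(a)$;
\item $\pm x^j_n$, of weight $1$;
\item $\pm(x^j_n-x^j_m)$ for $n\lhd m$ in $V_j$, of weight $1/p$;
\item $\pm(x^j_n-x^j_m-g)$ for $n\to_pm$ in $V_j$, of weight $1/p$.
\end{itemize}
Generators of the last three kinds are said to be \emph{of type $j=(g,p)$}; their weight is at least $1/p$. A \emph{representation} of $y\in A'$ is an expression of $y$ as a finite sum of generators, repetitions allowed, and its weight is the sum of the weights of its terms. Generators of the first two kinds suffice to represent every $y$. Let $N''(y)$ be the infimum of the weights of the representations of $y$, and $N'=\min(N'',1)$. The generating set is symmetric and representations can be concatenated, so $N'$ is a pseudonorm. One-term representations show that $N'\le N$ on $A$ and that $n\mapsto x^j_n$ satisfies (A1) and (A2) with $k=2p^2$, $L=p$, $\varepsilon=1/p$.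

\emph{Elements outside $A$.} Let $y\in A'\setminus A$ have a nonzero component in $F_j$, $j=(g,p)$. For each $a\in A$ the element $y-a$ has the same component in $F_j$, so each of its representations uses a generator of type $j$. Hence $N'(y-a)\ge1/p$ for all $a\in A$. In particular $N'(y)>0$, and $y$ has positive distance from $A$.

\emph{Elements of $A$.} Let $a\in A$, and take a representation of $a$ of weight $W$. We show $W\ge N(a)$. If some $\pm x^j_n$ occurs, then $W\ge1\ge N(a)$. So assume that none occurs. Let $a_0$ be the sum of the terms from $A$; their total weight is at least $N(a_0)$. Fix $j=(g,p)$ and regard each term of type $j$ as an arc on $V_j$, that is, as a traversal of an edge of $\Gamma(2p^2,p)$: the terms $x^j_n-x^j_m$ and $x^j_n-x^j_m-g$ are arcs from $n$ to $m$, and their negatives are arcs from $m$ to $n$. The coefficient of $x^j_n$ in the sum of all terms is the number of arcs leaving $n$ minus the number of arcs entering $n$. Since $a$ has zero component in $F_j$, these two numbers agree at every vertex.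

A finite directed multigraph that is balanced in this sense is an arc-disjoint union of directed closed walks. Indeed, start along any arc and keep leaving along unused arcs. At a vertex other than the starting one, one more entering than leaving arc has been used, so an unused leaving arc exists. The walk therefore returns to its start; removing its arcs leaves a balanced multigraph with fewer arcs.

Let $c$ be one of these closed walks, of type $(g_c,p_c)$, and let $w(c)$ be the total weight of its terms. Along $c$ the basis elements cancel, a forward shift edge contributes $-g_c$ and a backward one $+g_c$. So the terms of $c$ add up to $-q(c)g_c$. If $c$ has fewer than $p_c$ arcs, then $q(c)=0$ by Lemma~\ref{lem:graph}, and $N(q(c)g_c)=0\le w(c)$. If $c$ has at least $p_c$ arcs, then $w(c)\ge p_c\cdot\frac1{p_c}=1\ge N(q(c)g_c)$. Summing over all walks of all types, $a=a_0-\sum_cq(c)g_c$, and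
\[
N(a)\le N(a_0)+\sum_cN(q(c)g_c)\le N(a_0)+\sum_cw(c)\le W .
\]
Thus $N''(a)\ge N(a)$, and since $N'\le N\le 1$ on $A$, we get $N'(a)=N(a)$.

The two cases together show that $N'$ is a norm extending $N$ and that $A$ is closed in $A'$.
\end{proof}

\begin{remark}\label{rem:bounded}
The bound $N\le1$ is what makes long walks harmless, and some bound is necessary. Adding the relations of a $(2p^2,p,1/p)$-array for $g$ along the walk with $2p+1$ edges and $q=1$ from Section~\ref{sec:graph} gives $N'(g)\le(2p+1)/p\le3$.
\end{remark}

\section{The reflexively trivial group}\label{sec:H}

If $D$ is dense in $A$, Proposition~\ref{prop:kill} shows that every reflexive representation of $A'$ is trivial on $A$. It need not be trivial on the new elements. For $D\ne\emptyset$, the homomorphism $\sigma:A'\to\mathbb Z$ with $\sigma(A)=0$ and $\sigma(x^j_n)=1$ vanishes on all generators except $\pm x^j_n$, hence on $\{N'<1\}$. So $(-1)^\sigma$ is a nontrivial continuous character of $A'$. We therefore repeat the extension infinitely often.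

\begin{proposition}\label{prop:H}
Let $(A,N)$ be a normed group with $N\le1$. There is a reflexively trivial group $H\supset A$ whose topology is given by a norm bounded by $1$ extending $N$, such that $A$ is closed in $H$ and $d(H)\le\max(d(A),\aleph_0)$. If $A$ is countable, then $H$ is countable.
\end{proposition}

\begin{proof}
Put $\kappa=\max(d(A),\aleph_0)$ and $(A_0,N_0)=(A,N)$. Given $(A_i,N_i)$ with $N_i\le1$ and $d(A_i)\le\kappa$, choose a dense set $D_i\subset A_i$ with $|D_i|\le\kappa$, and let $A_{i+1}=A_i\oplus F_i$ with the norm $N_{i+1}$ be the extension given by Lemma~\ref{lem:ext} for $D=D_i$. The free group $F_i$ has rank at most $\kappa$, so $|F_i|\le\kappa$. The set $D_i+F_i$ is dense in $A_{i+1}$, because translations are isometries and $N_{i+1}$ extends $N_i$. Hence $d(A_{i+1})\le\kappa$ and the induction continues.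

Let $H=\bigcup_iA_i$ with the common extension of the norms $N_i$. Every point of $H$ lies in some $A_i$, so $\bigcup_iD_i$ is dense in $H$, and $d(H)\le\kappa$. If $A$ is countable, then $\kappa=\aleph_0$ and all $A_i$ are countable. If $y\in H\setminus A_0$, then $y\in A_{i+1}\setminus A_i$ for some $i$, and $\mathrm{dist}(y,A_0)\ge\mathrm{dist}(y,A_i)>0$; so $A$ is closed in $H$. Finally, each $g\in D_i$ has a $(2p^2,p,1/p)$-array in $A_{i+1}\subset H$ for every $p$. By Proposition~\ref{prop:kill}, the kernel of a reflexive representation of $H$ contains the dense set $\bigcup_iD_i$. Being closed, it equals $H$.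
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:H} to $A=\mathbb Z/2$ with $N(1)=1$. The group $H$ is abelian, countable, metrizable, and nontrivial because it contains $A$. It is reflexively trivial, so by Lemma~\ref{lem:trivial} all its weakly almost periodic functions are constant.
\end{proof}

\section{Closed embeddings}\label{sec:embed}

Proposition~\ref{prop:H} embeds metrizable groups. For Theorem~\ref{thm:embed} we must also treat nonmetrizable groups, add connectedness, and preserve completeness.

\subsection*{Groups that are not metrizable}

\begin{proposition}\label{prop:K}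
Every abelian topological group $G$ is topologically isomorphic to a closed subgroup of a reflexively trivial abelian topological group $K$.
\end{proposition}

\begin{proof}
Let $\mathcal N$ be the set of continuous pseudonorms $\nu\le1$ on $G$. They generate the topology of $G$; see, e.g., \cite[Theorem~8.2]{HR}. Since $\mathcal N$ is closed under finite maxima, every neighborhood $U$ of $0$ contains a set $\{\nu<\varepsilon\}$ with $\nu\in\mathcal N$ and $\varepsilon>0$. For $\nu\in\mathcal N$, the set $\nu^{-1}(0)$ is a subgroup and $\nu$ induces a norm on $G_\nu=G/\nu^{-1}(0)$. Let $(H_\nu,N_\nu)$ be the reflexively trivial extension of $G_\nu$ given by Proposition~\ref{prop:H}. We use each $H_\nu$ infinitely often: put $I=\mathcal N\times\mathbb N$, $H_{(\nu,i)}=H_\nu$ and $P=\prod_{\alpha\in I}H_\alpha$. Let $\gamma:G\to P$ be the homomorphism whose $(\nu,i)$-coordinate at $g$ is the class of $g$ in $G_\nu$.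

The map $\gamma$ is continuous because each $\nu$ is. If $\{\nu<\varepsilon\}\subset U$, then $N_\nu(\gamma(g)_{(\nu,1)})<\varepsilon$ implies $g\in U$. Since $G$ is Hausdorff, this shows that $\gamma$ is injective, and it shows that $\gamma^{-1}:\gamma(G)\to G$ is continuous. Let $S=\bigoplus_\alpha H_\alpha\subset P$ be the subgroup of finitely supported points, and let $K=\gamma(G)+S$ with the subspace topology.

The coordinate inclusions $H_\alpha\to K$ are continuous homomorphisms whose images generate $S$, which is dense in $P$ and hence in $K$. By Lemma~\ref{lem:perm}, $K$ is reflexively trivial.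

Suppose that $\gamma(g)+h$ with $h\in S$ lies in the closure of $\gamma(G)$. The closure is a subgroup containing $\gamma(g)$, so it contains $h$. The conditions $y_{(\nu,i)}=y_{(\nu,i')}$ hold on $\gamma(G)$ and define closed subsets of $P$, so $h$ satisfies them. Since $h$ has finite support, for each $\nu$ some coordinate $h_{(\nu,i')}$ is $0$, and then all $h_{(\nu,i)}$ are $0$. So $h=0$, and $\gamma(G)$ is closed in $K$.
\end{proof}

\begin{remark}\label{rem:P}
The full product $P$ is also reflexively trivial, but $\gamma(G)$ need not be closed in it. Let $G$ be the group of countably supported points of $(\mathbb Z/2)^{\omega_1}$. For $\nu\in\mathcal N$, each set $\{\nu<1/r\}$ contains all points vanishing on some finite set of coordinates, so $\nu$ is zero on all points vanishing on some countable set $C_\nu$. Hence the class of $\mathbf 1_C$ in $G_\nu$ is the same for all countable $C\supset C_\nu$, and the net $\gamma(\mathbf 1_C)$, indexed by countable sets $C$ under inclusion, converges in $P$. The net $\mathbf 1_C$ does not converge in $G$, so the limit is not in $\gamma(G)$.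
\end{remark}

\subsection*{Step functions}

Connectedness is supplied by the Hartman--Mycielski construction, of which the group $\mathcal B$ of Section~\ref{sec:intro} is the case $K=\mathbb Z/2$. For an abelian topological group $K$ let $S(K)$ be the group of maps $f:[0,1)\to K$ that are constant on each piece of some finite partition of $[0,1)$ into intervals $[b,c)$. For a symmetric neighborhood $U$ of $0$ in $K$ and $\varepsilon>0$ put
\[
O(U,\varepsilon)=\{f\in S(K):\lambda\{t:f(t)\notin U\}<\varepsilon\}.
\]
For $s\in[0,1]$ let $T_s:S(K)\to S(K)$ be the truncation homomorphism $T_sf=f\,\mathbf 1_{[0,s)}$.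

\begin{lemma}\label{lem:HM}
The sets $O(U,\varepsilon)$ form a base of neighborhoods of $0$ for a Hausdorff group topology on $S(K)$ with the following properties.
\begin{itemize}
\item[\textup{(i)}] The constant maps form a closed subgroup topologically isomorphic to $K$.
\item[\textup{(ii)}] $S(K)$ is path-connected and locally path-connected.
\item[\textup{(iii)}] If $K$ is reflexively trivial, so is $S(K)$.
\item[\textup{(iv)}] If the topology of $K$ is given by a norm $N\le1$, then that of $S(K)$ is given by the norm $\|f\|=\int_0^1N(f(t))\,dt$, and $d(S(K))\le\max(d(K),\aleph_0)$.
\end{itemize}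
\end{lemma}

\begin{proof}
A family of symmetric subsets containing $0$ of an abelian group is a base at $0$ of a group topology if it is directed downward and each member contains $O'+O'$ for some member $O'$; the topology is Hausdorff if the intersection of the family is $\{0\}$. The sets $O(U,\varepsilon)$ are symmetric, contain $0$, and increase with $U$ and $\varepsilon$, so the family is directed. If $U'+U'\subset U$, then $O(U',\varepsilon/2)+O(U',\varepsilon/2)\subset O(U,\varepsilon)$, because $f(t)+f'(t)\in U$ whenever $f(t),f'(t)\in U'$. If $f$ takes a value $h\ne0$ on an interval of length $\eta$ and $h\notin U$, then $f\notin O(U,\eta)$.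

(i) For $\varepsilon\le1$, a constant $h$ lies in $O(U,\varepsilon)$ if and only if $h\in U$; so the constants carry the topology of $K$. Let $f$ take values $h_1\ne h_2$ on intervals $J_1,J_2$ of length at least $\eta$, and choose $U$ with $h_1-h_2\notin U+U$. If a constant $h$ satisfied $h-f\in O(U,\eta)$, then $h-f(t)\in U$ at some point of each $J_i$, so $h_1-h_2=(h-h_2)-(h-h_1)\in U+U$. Hence $f+O(U,\eta)$ contains no constant.

(ii) The map $T_sf-T_{s'}f$ vanishes outside an interval of length $|s-s'|$, so it lies in $O(U,\varepsilon)$ when $|s-s'|<\varepsilon$. Thus $s\mapsto T_sf$ is a path from $0$ to $f$. Since $0\in U$, truncation maps $O(U,\varepsilon)$ into itself, so each $O(U,\varepsilon)$ is path-connected. By translation, every point has a base of path-connected neighborhoods.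

(iii) For an interval $J=[b,c)\subset[0,1)$, the homomorphism $h\mapsto h\mathbf 1_J$ from $K$ to $S(K)$ maps $U$ into $O(U,\varepsilon)$ for every $\varepsilon$, so it is continuous. The images of these maps generate $S(K)$. Apply Lemma~\ref{lem:perm}.

(iv) The function $\|\cdot\|$ is a pseudonorm, and $\|f\|>0$ for $f\ne0$ because the pieces have positive length. Let $U_r=\{N<r\}$. If $f\in O(U_r,\varepsilon)$, then $\|f\|\le r+\varepsilon$, since $N\le1$. Conversely $\lambda\{t:N(f(t))\ge r\}\le\|f\|/r$, so $\|f\|<r\varepsilon$ implies $f\in O(U_r,\varepsilon)$. The two topologies agree. Let $D$ be dense in $K$ with $|D|=d(K)$. Given $f$ and $\eta>0$, moving the endpoints of the pieces to nearby rationals changes $f$ on a set of measure less than $\eta$, and replacing the values by points of $D$ within $\eta$ changes them by at most $\eta$ in norm. So the step functions with rational endpoints and values in $D$ are dense, and there are at most $\max(d(K),\aleph_0)$ of them.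
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:embed}}

(a) Let $G\subset K$ be as in Proposition~\ref{prop:K}. By Lemma~\ref{lem:HM}, $S(K)$ is Hausdorff, path-connected, locally path-connected and reflexively trivial, and $K$ is closed in it; so $G$ is closed in $S(K)$. By Lemma~\ref{lem:trivial}, $S(K)$ has no nonconstant weakly almost periodic functions. If $G$ is metrizable, choose a norm $N\le1$ giving its topology and use the group $H$ of Proposition~\ref{prop:H} in place of $K$. By Lemma~\ref{lem:HM}(iv), $S(H)$ is metrizable and $d(S(H))\le\max(d(H),\aleph_0)\le\max(d(G),\aleph_0)$.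

(b) Let $G$ be Polish, that is, separable and completely metrizable, and let $N\le1$ be a norm giving its topology. By Klee's theorem \cite{Klee}, the invariant metric of $N$ is complete. Let $H\supset G$ be as in Proposition~\ref{prop:H}, with its norm again denoted by $N$. Then $S(H)$ with the norm $\|\cdot\|$ of Lemma~\ref{lem:HM}(iv) is separable and reflexively trivial. Let $M$ be its metric completion. Addition and inversion are uniformly continuous, so they extend and make $M$ an abelian group, and $\|\cdot\|$ extends to a norm inducing the complete metric of $M$. Thus $M$ is a Polish abelian group. It is reflexively trivial by Lemma~\ref{lem:perm}, applied to the inclusion of the dense subgroup $S(H)$. A constant map $h$ has $\|h\|=N(h)$, so $G\subset H\subset S(H)\subset M$ are isometric inclusions; as $G$ is complete, it is closed in $M$.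

It remains to carry the paths over to $M$. On $S(H)$ the truncations satisfy
\[
\|T_sf\|\le\|f\|,\qquad\|T_sf-T_{s'}f\|\le|s-s'|,\qquad T_0f=0,\qquad T_1f=f,
\]
the second because $N\le1$. By the first inequality each homomorphism $T_s$ is $1$-Lipschitz, so it extends continuously to $M$, and all four relations persist by density. Hence $s\mapsto T_sf$ is a path from $0$ to $f$ for every $f\in M$, and it stays in every ball around $0$ that contains $f$. So $M$ and all its balls are path-connected. By Lemma~\ref{lem:trivial}, $M$ has no nonconstant weakly almost periodic functions. \hfill$\square$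

\begin{thebibliography}{9}

\bibitem{HR} Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{Klee} Klee, Proc.\ Amer.\ Math.\ Soc.\ \textbf{3} (1952).

\bibitem{Notes} \emph{On Group and Semigroup Compactifications of Topological Groups}, \texttt{http://www3.uji.es/\~{}jgalindo/Inv/notesSemCompBook.pdf}.

\end{thebibliography}
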